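# Endomorphism monoids of cylindric algebras

We work in ZFC. Maps are composed by $(fg)(x)=f(g(x))$. Boolean operations are written $x+y$, $x\cdot y$ (or $xy$), $-x$, with constants $0,1$. In algebras of sets these are union, intersection, complement, $\emptyset$ and the whole space.

## 1. Cylindric algebras, weak spaces, and monoids of endomorphisms

**Definition (cylindric algebra).** Let $\alpha$ be an ordinal. A *cylindric algebra of dimension $\alpha$*, in the sense of Henkin, Monk and Tarski, is a Boolean algebra with unary operations $c_\kappa$ (cylindrifications) and constants $d_{\kappa\lambda}$ (diagonals), for $\kappa,\lambda<\alpha$, such that for all $\kappa,\lambda,\mu<\alpha$: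

1. $c_\kappa 0=0$;
2. $x\le c_\kappa x$;
3. $c_\kappa(x\cdot c_\kappa y)=c_\kappa x\cdot c_\kappa y$;
4. $c_\kappa c_\lambda x=c_\lambda c_\kappa x$;
5. $d_{\kappa\kappa}=1$;
6. $d_{\lambda\mu}=c_\kappa(d_{\lambda\kappa}\cdot d_{\kappa\mu})$ if $\kappa\ne\lambda,\mu$;
7. $c_\kappa(d_{\kappa\lambda}\cdot x)\cdot c_\kappa(d_{\kappa\lambda}\cdot -x)=0$ if $\kappa\neq\lambda$.

The class of these algebras is $\mathrm{CA}_\alpha$. Homomorphisms preserve all the operations and constants. Two standard consequences of the axioms are used freely: $c_\kappa(x+y)=c_\kappa x+c_\kappa y$ and $c_\kappa c_\kappa x=c_\kappa x$.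

**Example (full set algebra).** Let $U$ be a nonempty set and ${}^\alpha U$ the set of all maps $\alpha\to U$. Write $w(\kappa/t)$ for $w$ with its $\kappa$-th value changed to $t$. The power set $\mathrm{Sb}({}^\alpha U)$ is a $\mathrm{CA}_\alpha$ under
$$c_\kappa a=\{w: w(\kappa/t)\in a\text{ for some }t\in U\},\qquad d_{\kappa\lambda}=\{w: w(\kappa)=w(\lambda)\}.$$
Think of $a$ as the set of solutions of a formula in variables $v_\kappa$. Then $c_\kappa$ is $\exists v_\kappa$ and $d_{\kappa\lambda}$ is $v_\kappa=v_\lambda$. For $\alpha=2$ and $U=\{0,1,2\}$, the set $\{(0,1)\}$ has $c_0\{(0,1)\}=U\times\{1\}$ and $c_1\{(0,1)\}=\{0\}\times U$.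

**Definition (weak space).** Fix $o\in U$. The *weak Cartesian space* at $o$ is
$$V=\{w\in{}^\alpha U: w(\kappa)=o\text{ for all but finitely many }\kappa\}.$$
It is closed under changing one coordinate, and $\mathrm{Sb}(V)$ with the same $c_\kappa$, $d_{\kappa\lambda}$, computed inside $V$, is again a $\mathrm{CA}_\alpha$, a *weak cylindric set algebra*. (Textbook fact.)

**Example.** For finite $\alpha$ we have $V={}^\alpha U$. For $\alpha=\omega$ and $U=\{o,1\}$, $V$ is the countable set of $0$-$1$ sequences with finitely many ones, if we read $o$ as $0$.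

**Definition (representable).** A $\mathrm{CA}_\alpha$ is *representable* if it is isomorphic to a subalgebra of a product of full set algebras $\mathrm{Sb}({}^\alpha W)$.

**Example.** Full set algebras are representable. So is every $\mathrm{Sb}(V)$ with $V$ a weak space; we prove the case we need in Section 8.

**Definition (zero-dimensional).** An element $z$ of a $\mathrm{CA}_\alpha$ is *zero-dimensional* if $c_\kappa z=z$ for all $\kappa<\alpha$.

**Example.** In $\mathrm{Sb}({}^2U)$ only $\emptyset$ and ${}^2U$ are zero-dimensional, since $c_0c_1a={}^2U$ for $a\ne\emptyset$. In a product $\mathfrak P\times\mathfrak Q$ the element $(1,0)$ is zero-dimensional.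

If $z$ is zero-dimensional, so is $-z$: from $(-z)\cdot c_\kappa z=0$ and axioms 3 and 1, $c_\kappa(-z)\cdot z=c_\kappa((-z)\cdot c_\kappa z)=0$, so $c_\kappa(-z)\le -z$. Also $c_\kappa(x\cdot z)=c_\kappa(x\cdot c_\kappa z)=c_\kappa x\cdot z$.

**Definition ($\mathrm{End}$ and $\mathrm{IEnd}$).** For $\mathfrak A\in\mathrm{CA}_\alpha$, $\mathrm{End}\,\mathfrak A$ is the monoid of all homomorphisms $\mathfrak A\to\mathfrak A$ under composition, with the identity map as unit. For a class $K$ of algebras, $\mathrm{IEnd}[K]$ is the class of all monoids isomorphic to $\mathrm{End}\,\mathfrak A$ for some $\mathfrak A\in K$.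

**Example.** Let $2\le n<\omega$ and let $U$ be finite and nonempty. Then $\mathrm{End}\,\mathrm{Sb}({}^nU)$ is isomorphic to the symmetric group of $U$. If an endomorphism $h$ kills $x\neq\emptyset$, it kills $c_0\cdots c_{n-1}x=1$, which is impossible. So $h$ is injective, hence bijective by finiteness, and $h(a)=\pi[a]$ for a permutation $\pi$ of ${}^nU$. Since $h$ preserves each $c_\kappa$, $\pi$ preserves the relation "equal except possibly at $\kappa$". If $w(\kappa)=w'(\kappa)$, we can pass from $w$ to $w'$ by changing coordinates other than $\kappa$, so $\pi(w)(\kappa)=\pi(w')(\kappa)$. Thus $\pi(w)(\kappa)=\pi_\kappa(w(\kappa))$ for maps $\pi_\kappa:U\to U$. Preservation of the diagonals forces all $\pi_\kappa$ to be equal, and the common map is a permutation of $U$. Conversely, each permutation of $U$ induces an automorphism.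

**Definition (monoid notions).** Let $M$ be a monoid. An element $a$ is *left cancellable* if $am=am'$ implies $m=m'$, and a *left zero* if $am=a$ for all $m\in M$. A *right congruence* on $M$ is an equivalence relation $\rho$ such that $f\,\rho\,g$ implies $fh\,\rho\,gh$ for all $h$. It is *universal* if it has only one class.

**Example.** Let $M=\{1,e,0\}$ be the commutative monoid with $e^2=e$ and $e0=0e=00=0$. The element $0$ is a left zero. The element $e$ is not left cancellable, since $ee=e1$ and $e\ne1$; it is not a left zero, since $e0=0\ne e$. We call $M$ the *three-element chain*.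

**Definition (graph).** A *graph* is a pair $(X,E)$ with $E\subseteq X\times X$: directed, loops allowed. A homomorphism $(X,E)\to(Y,E')$ is a map $f:X\to Y$ with $(f(x),f(x'))\in E'$ whenever $(x,x')\in E$.

**Example.** A one-point graph without a loop maps to a one-point graph with a loop, but not conversely.

## 2. Which monoids are endomorphism monoids of cylindric algebras?

The problem, taken from "Structure problems for cylindric algebras" (https://github.com/isaacST08/Algebra-Texts-and-Books), is this.

> For $\alpha>1$, is $\mathrm{IEnd}[\mathrm{CA}_\alpha]$ the class of all monoids? That is, does every monoid $M$ occur as $\mathrm{End}\,\mathfrak A$ for some $\mathfrak A\in\mathrm{CA}_\alpha$, up to isomorphism?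

The class of all monoids is closed under taking opposites, so the answer does not depend on the order in which maps are composed.

### Monoids of order one and two, in dimension 2

*Order one.* The subalgebra of any $\mathrm{CA}_\alpha$ generated by the constants has only the identity endomorphism, since endomorphisms fix constants.

*The group of order two.* By the example above it is $\mathrm{End}\,\mathrm{Sb}({}^2\{0,1\})$.

*The monoid $\{1,0\}$ with $00=0$.* Let $U=\{0,1,2\}$, $N=\{1,2\}$ and $d=d_{01}$, inside $\mathrm{Sb}({}^2U)$. Let $\mathfrak P=\{\emptyset,d,-d,1\}$. It is a subalgebra, since $c_\kappa d=c_\kappa(-d)=1$. Let $\mathfrak Q$ consist of all unions of the five sets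
$$\{(0,0)\},\quad \{0\}\times N,\quad N\times\{0\},\quad d_N=\{(1,1),(2,2)\},\quad N^2\setminus d_N .$$
Applying $c_0$ to these gives $U\times\{0\}$, $U\times N$, $U\times\{0\}$, $U\times N$, $U\times N$, and $c_1$ behaves symmetrically. So $\mathfrak Q$ is a subalgebra with $32$ elements. It is generated by $a_0=\{0\}\times U$: we have $c_0(d\cdot a_0)=U\times\{0\}$, and from $a_0$, $U\times\{0\}$ and $d$ the five sets are Boolean combinations.

*$\mathfrak Q$ has only the identity endomorphism.* Let $h\in\mathrm{End}\,\mathfrak Q$. Since $c_1a_0=a_0$, $h(a_0)$ is fixed by $c_1$, so it is $C\times U$ with $C\in\{\emptyset,\{0\},N,U\}$. From $c_0a_0=1$ we get $C\ne\emptyset$. From $a_0\cdot c_0(d\cdot a_0)\le d$ we get $C\times C\subseteq d$, that is, $|C|\le 1$. So $C=\{0\}$ and $h$ fixes the generator. This small computation, "a named point must go to a named point", returns in Section 5.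

There is exactly one homomorphism $\mathfrak P\to\mathfrak Q$, the inclusion, because $\mathfrak P$ is generated by constants. There is none $\mathfrak Q\to\mathfrak P$: it would be injective (killing $x\neq0$ means killing $c_0c_1x=1$), but $32>4$.

Now take $\mathfrak A=\mathfrak P\times\mathfrak Q$. Let $\mathfrak X$ be $\mathfrak P$ or $\mathfrak Q$. A homomorphism $h:\mathfrak A\to\mathfrak X$ sends the zero-dimensional elements $(1,0)$ and $(0,1)$ to complementary zero-dimensional elements of $\mathfrak X$, that is, to $0,1$ in some order. So $h$ factors through one of the two projections. Hence the only homomorphism to $\mathfrak P$ is $(p,q)\mapsto p$, and those to $\mathfrak Q$ are $(p,q)\mapsto q$ and $(p,q)\mapsto p$. So $\mathrm{End}\,\mathfrak A$ consists of the identity and the idempotent $(p,q)\mapsto(p,p)$, as wanted.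

*Trying the same for the three-element chain.* Suppose that $\mathfrak P,\mathfrak Q,\mathfrak R$ each have exactly the two zero-dimensional elements $0\ne1$, with exactly one homomorphism from each to itself and to each later one, and none backwards. As before, every homomorphism from $\mathfrak P\times\mathfrak Q\times\mathfrak R$ to one of the three factors through one projection. So there are one, two, three homomorphisms to $\mathfrak P,\mathfrak Q,\mathfrak R$ respectively, and $\mathrm{End}(\mathfrak P\times\mathfrak Q\times\mathfrak R)$ has $1\cdot2\cdot3=6$ elements, not $3$. Endomorphisms can be cut and pasted along zero-dimensional elements, and this produces unwanted ones. For finite $\alpha$ this is unavoidable.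

### The results

**Theorem A.** Let $\alpha<\omega$ and $M\cong\mathrm{End}\,\mathfrak A$ with $\mathfrak A\in\mathrm{CA}_\alpha$. Suppose there are no two non-universal right congruences $\rho,\rho'$ on $M$ for which the natural map $M\to M/\rho\times M/\rho'$ is bijective (for instance, $|M|$ is prime). Then every $a\in M$ is left cancellable or a left zero. Consequently the three-element chain $\{1,e,0\}$ is not in $\mathrm{IEnd}[\mathrm{CA}_\alpha]$ for any $\alpha<\omega$.

**Theorem B.** Let $\alpha\ge\omega$. There is a full and faithful covariant functor from the category of all graphs into $\mathrm{CA}_\alpha$. Its values are representable: they are subalgebras of powers of a weak cylindric set algebra. Hence $\mathrm{IEnd}[\mathrm{CA}_\alpha]$ is the class of all monoids, already with representable algebras, and every small category is isomorphic to a full subcategory of the category of representable $\mathrm{CA}_\alpha$'s.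

**Conclusion.** For an ordinal $\alpha>1$, $\mathrm{IEnd}[\mathrm{CA}_\alpha]$ is the class of all monoids if and only if $\alpha\ge\omega$. For $2\le\alpha<\omega$ it omits the three-element chain and, more generally, every monoid excluded by Theorem A, for example every monoid of prime order containing an element that is neither left cancellable nor a left zero.

No complete classification of $\mathrm{IEnd}[\mathrm{CA}_\alpha]$ for finite $\alpha$ is claimed. The last sentence of Theorem B uses one classical published result, which we quote without proof.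

**Theorem (Hedrlín–Pultr).** Every monoid is isomorphic to the endomorphism monoid of a graph, and every small category is isomorphic to a full subcategory of the category of graphs. (See A. Pultr, V. Trnková, *Combinatorial, Algebraic and Topological Representations of Categories*, North-Holland, 1980.)

## 3. Finite dimension: cutting and pasting endomorphisms

**Lemma 1 (mixing; any $\alpha$).** Let $z\in\mathfrak A$ be zero-dimensional and $f,g\in\mathrm{End}\,\mathfrak A$. Then $h(x)=f(x)z+g(x)(-z)$ is an endomorphism.

*Proof.* Below $z$ the map $h$ is $f$ and below $-z$ it is $g$, so $h$ is a Boolean homomorphism. It fixes diagonals: $h(d_{\kappa\lambda})=d_{\kappa\lambda}z+d_{\kappa\lambda}(-z)=d_{\kappa\lambda}$. Since $z$ and $-z$ are zero-dimensional,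
$$c_\kappa h(x)=c_\kappa(f(x)z)+c_\kappa(g(x)(-z))=z\,c_\kappa f(x)+(-z)\,c_\kappa g(x)=zf(c_\kappa x)+(-z)g(c_\kappa x)=h(c_\kappa x).\qquad\blacksquare$$

**Proof of Theorem A.** We may take $M=\mathrm{End}\,\mathfrak A$.

**Step 1: each zero-dimensional $z$ decomposes $M$ as a product.** Write $f\sim_zg$ if $f(x)z=g(x)z$ for all $x$. This is an equivalence relation, and replacing $x$ by $h(x)$ shows that $f\sim_zg$ implies $fh\sim_zgh$. So $\sim_z$ is a right congruence, and likewise $\sim_{-z}$. The map $M\to M/{\sim_z}\times M/{\sim_{-z}}$ is injective because $f(x)=f(x)z+f(x)(-z)$. It is surjective by Lemma 1: the mixture $h$ of $f$ and $g$ satisfies $h\sim_zf$ and $h\sim_{-z}g$. By hypothesis, $\sim_z$ or $\sim_{-z}$ is universal. If $|M|$ is prime, then $|M|=|M/{\sim_z}|\cdot|M/{\sim_{-z}}|$; the same counting applies to any $\rho,\rho'$ with a bijective natural map and makes one of them universal, so the hypothesis holds automatically.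

**Step 2: a non-injective $a\in M$ kills a nonzero zero-dimensional element.** If $a$ is injective, then $am=am'$ gives $m=m'$, so $a$ is left cancellable. Otherwise there is $x\ne0$ with $a(x)=0$. Put
$$z=c_0c_1\cdots c_{\alpha-1}x .$$
This makes sense because $\alpha$ is finite. Since the $c_\kappa$ commute and are idempotent, $z$ is zero-dimensional. Also $z\ge x>0$ and $a(z)=c_0\cdots c_{\alpha-1}a(x)=0$.

**Step 3: such an $a$ is a left zero.** We have $1(z)z=z\ne0=a(z)z$, so $1\not\sim_za$ and $\sim_z$ is not universal. Hence $\sim_{-z}$ is universal. Comparing any $f\in M$ with the identity, we get $f(x)(-z)=x(-z)$ for all $x$. As $a(-z)=1$, we have $a(u)=a(u)a(-z)=a(u\cdot(-z))$ for all $u$. Therefore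
$$a(f(x))=a(f(x)(-z))=a(x(-z))=a(x),$$
that is, $af=a$ for all $f\in M$.

**Step 4: the chain.** It has prime order $3$, and $e$ is neither left cancellable nor a left zero (Section 1). So it is not in $\mathrm{IEnd}[\mathrm{CA}_\alpha]$. $\blacksquare$

**Where infinite $\alpha$ escapes.** Steps 1 and 3 hold in every dimension. Only the formation of $z$ in Step 2 used $\alpha<\omega$. Let $\alpha\ge\omega$ and let $V$ be a weak space at $o$ with $|U|\ge2$. A zero-dimensional $a\subseteq V$ is $\emptyset$ or $V$, because any two elements of $V$ differ in finitely many coordinates and can be joined by changing one coordinate at a time. On the other hand, let $s_n=\{w\in V:w(m)=o\text{ for }n<m<\omega\}$. Changing coordinate $\kappa$ keeps us in $s_{\max(n,\kappa)}$ if $\kappa<\omega$, and in $s_n$ if $\kappa\ge\omega$. So the sets contained in some $s_n$ form a proper ideal closed under all $c_\kappa$, and the quotient by it is a proper homomorphic image in which no nonzero zero-dimensional element has been killed. The construction for infinite $\alpha$ lives in this gap.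

There are three tasks:

1. find an algebra $S$, with a quotient "at infinity", whose homomorphisms are under complete control (Sections 4 and 5);
2. glue many copies of $S$ along their quotients, so that the gluing pattern is a relational structure that homomorphisms must respect (Section 6);
3. encode graphs in such relational structures (Section 7).

## 4. The algebra $S$: eventually uniform sets with $k$ ends

From here to the end of Section 6, fix an ordinal $\alpha\ge\omega$ and an integer $k\ge1$ (later $k=7$). Let $U=\{o\}\cup N$ with $N$ infinite and $o\notin N$, and let $V$ be the weak space at $o$. For $w\in V$ and $n<\omega$ let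
$$l(w)=\max\{i:1\le i<\omega,\ w(i)\ne o\}\quad(\max\emptyset:=0),\qquad s_n=\{w\in V:l(w)\le n\}.$$
So $l(w)$ is the last finite place where $w$ is nontrivial. It ignores coordinate $0$ and all coordinates $\ge\omega$. We have $\bigcup_ns_n=V$, and $s_n$ is the set used at the end of Section 3. If $l(w)=i\ge1$, then $w(i)\in N$.

**Example.** Let $\alpha=\omega$ and $u,u'\in N$. For $w=(u,o,u',o,o,\dots)$ we get $l(w)=2$ and $w(l(w))=u'$, and for $w=(u,o,o,\dots)$ we get $l(w)=0$.

### Three facts about coordinates

**(1)** *Let $\kappa\le n$ or $\kappa\ge\omega$, and $w'=w(\kappa/t)$. Then $w\in s_n\iff w'\in s_n$. If $w\notin s_n$, then $l(w')=l(w)$ and $w'(l(w'))=w(l(w))$. In particular $c_\kappa s_n=s_n$.* Membership in $s_n$ depends only on the coordinates $m$ with $n<m<\omega$, which are unchanged. If $l(w)=i>n$, then coordinate $i$ and all finite coordinates beyond it are unchanged.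

**(2)** *If $a\subseteq s_n$ and $c_\kappa a=a$ for all $\kappa\le n$ and all $\kappa\ge\omega$, then $a\in\{\emptyset,s_n\}$.* Two elements of $s_n$ agree, with value $o$, at all $m$ with $n<m<\omega$, and differ in only finitely many other coordinates. Changing these one at a time stays inside $a$.

**(3)** *If $a\subseteq V$ and $c_\kappa a=a$ for all $\kappa\ne0$, then $a=\{w:w(0)\in C\}$ for some $C\subseteq U$.* Two elements with the same $0$-th value differ in finitely many coordinates $\ne0$; argue as in (2).

### Formulas and quantifier elimination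

Let QF be the set of Boolean combinations of $\top$, $v_\kappa=v_\lambda$, $v_\kappa=o$, $v_\kappa=y$ $(\kappa,\lambda<\alpha)$. Let $\mathrm{QF}_o\subseteq\mathrm{QF}$ be those not containing $y$. Write $\bot$ for $\neg\top$. For $x\in{}^\alpha U$ and $u\in N$ let $(x,u)\models\theta$ mean that $\theta$ is true when $v_\kappa$ is read as $x(\kappa)$ and $y$ as $u$. For $\theta\in\mathrm{QF}_o$ we write $x\models\theta$. Note that $y$ always denotes an element of $N$, so $o=y$ is always false.

**(4)** *For $\theta\in\mathrm{QF}$ and $\kappa<\alpha$ there is $\theta^\kappa\in\mathrm{QF}$ (in $\mathrm{QF}_o$ if $\theta$ is) such that for all $x\in{}^\alpha U$, $u\in N$,*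
$$(x,u)\models\theta^\kappa\iff(x(\kappa/t),u)\models\theta\text{ for some }t\in U .$$
Put $\theta$ in disjunctive normal form. The quantifier "for some $t$" distributes over disjunction, so consider one conjunction of literals. Replace $v_\kappa=v_\kappa$ by $\top$ and $v_\kappa\ne v_\kappa$ by $\bot$. If a literal $v_\kappa=\tau$ with $\tau\ne v_\kappa$ is present, then $t$ must be the value of $\tau$, so substitute $\tau$ for $v_\kappa$ throughout, reading $o=o$ and $y=y$ as $\top$ and $o=y$ as $\bot$. Otherwise $v_\kappa$ occurs only in literals $v_\kappa\ne\tau$ with $\tau\neq v_\kappa$. These exclude finitely many values of $t$, and $U$ is infinite, so they can be deleted.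

### Codes

For $i\ge1$ let $[i]\in\{1,\dots,k\}$ with $[i]\equiv i\pmod k$.

**Definition (code).** A *code* of $s\subseteq V$ is a tuple $(n;\theta_0,\theta_1,\dots,\theta_k)$ with $n<\omega$, $\theta_0\in\mathrm{QF}_o$ and $\theta_1,\dots,\theta_k\in\mathrm{QF}$ such that

* for $w\in s_n$: $w\in s\iff w\models\theta_0$;
* for $w\in V$ with $l(w)=i>n$: $w\in s\iff(w,w(i))\models\theta_{[i]}$.

$S$ is the set of all $s\subseteq V$ that have a code.

Far out, membership in $s$ is decided by a formula that may also mention the last nontrivial value of $w$, under the name $y$, and that depends on the residue class of $l(w)$ mod $k$.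

**Examples.**

* $s_n$ has code $(n;\top,\bot,\dots,\bot)$.
* $o_\kappa=\{w:w(\kappa)=o\}$ has code $(0;v_\kappa=o,v_\kappa=o,\dots,v_\kappa=o)$.
* $y_\kappa=\{w:l(w)\ge1,\ w(\kappa)=w(l(w))\}$ has code $(0;\bot,v_\kappa=y,\dots,v_\kappa=y)$. From now on, as an element of $S$, $y:=y_0$.
* $e_j=\{w:l(w)\ge1,\ [l(w)]=j\}$, for $1\le j\le k$, has code $(0;\bot,\dots,\top,\dots,\bot)$ with $\top$ in the place of $\theta_j$.

**(5)** *$n$ may be enlarged: if $(n;\theta_0,\theta_1,\dots,\theta_k)$ is a code of $s$, so is $(n+1;\theta_0',\theta_1,\dots,\theta_k)$ with*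
$$\theta'_0=(v_{n+1}=o\wedge\theta_0)\vee(v_{n+1}\neq o\wedge\theta_{[n+1]}(v_{n+1}/y)),$$
*where $v_{n+1}$ is substituted for $y$.* Let $w\in s_{n+1}$. If $w(n+1)=o$, then $w\in s_n$ and $\theta_0$ decides. Otherwise $l(w)=n+1$ and $(w,w(n+1))\models\theta_{[n+1]}$ decides.

**(6)** *$S$ is a subalgebra of $\mathrm{Sb}(V)$.* By (5) any two elements have codes with a common $n$, and Boolean operations are performed on the formulas. The diagonal $d_{\kappa\lambda}$ has code $(0;v_\kappa=v_\lambda,\dots,v_\kappa=v_\lambda)$. Given $s\in S$ and $\kappa$, take a code with $n\ge\kappa$ if $\kappa<\omega$, and any code if $\kappa\ge\omega$. If $w\in s_n$, all $w(\kappa/t)$ are in $s_n$ by (1), so $w\in c_\kappa s$ iff $w(\kappa/t)\models\theta_0$ for some $t$, iff $w\models\theta_0^\kappa$. If $l(w)=i>n$, all $w(\kappa/t)$ have the same last place $i$ and the same last value by (1), so $w\in c_\kappa s$ iff $(w(\kappa/t),w(i))\models\theta_{[i]}$ for some $t$, iff $(w,w(i))\models\theta_{[i]}^\kappa$. So $(n;\theta_0^\kappa,\dots,\theta_k^\kappa)$ is a code of $c_\kappa s$.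

**(7)** *Every $s\in S$ is invariant under all permutations of $U$ fixing $o$, acting coordinatewise on $V$.* Such a permutation preserves $l(w)$, moves the last value of $w$ along with $w$, and does not affect the truth of formulas. In particular, if $\{w:w(0)\in C\}\in S$, then $C\in\{\emptyset,\{o\},N,U\}$.

### The $k$ ends

Fix $u_0\in N$. For $\theta\in\mathrm{QF}$ put
$$[\theta]=\{x\in{}^\alpha U:(x,u_0)\models\theta\},\qquad \bar S=\{[\theta]:\theta\in\mathrm{QF}\}.$$
Since $c_\kappa[\theta]=[\theta^\kappa]$ by (4), $\bar S$ is a subalgebra of $\mathrm{Sb}({}^\alpha U)$. Applying a permutation of $N$ that carries $u$ to $u_0$, we see that $[\theta]=[\theta']$ iff $\theta,\theta'$ agree at all $(x,u)$ with $x\in{}^\alpha U$, $u\in N$.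

**(8)** *For $1\le j\le k$, $\pi_j(s):=[\theta_j]$, where $(n;\theta_0,\dots,\theta_k)$ is a code of $s$, is a well-defined homomorphism $\pi_j:S\to\bar S$.*

*Well defined.* Let $(n;\theta_0,\dots,\theta_k)$ and $(n';\theta_0',\dots,\theta_k')$ be codes of $s$, and suppose, say, that $(x,u)\models\theta_j\wedge\neg\theta_j'$. Choose $i\ge1$ with $[i]=j$, $i>n,n'$, and $i$ larger than every $m<\omega$ such that $v_m$ occurs in $\theta_j$ or $\theta'_j$. Let $w(\kappa)=x(\kappa)$ if $v_\kappa$ occurs in $\theta_j$ or $\theta_j'$, let $w(i)=u$, and let $w(\kappa)=o$ otherwise. Only finitely many variables occur, so $w\in V$; by the choice of $i$, $l(w)=i$ and $w(i)=u$. Since $w$ agrees with $x$ on the variables that matter, $(w,w(i))\models\theta_j\wedge\neg\theta'_j$. The first code gives $w\in s$, the second $w\notin s$, a contradiction.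

*Homomorphism.* By the computations in (6), the operations of $S$ act on the $\theta_j$ exactly as the operations of $\bar S$ act on the $[\theta_j]$.

**Examples.** $\pi_j(s_n)=\emptyset$. Also $\pi_j(o_0)=\{x:x(0)=o\}$ and $\pi_j(y)=\{x:x(0)=u_0\}$. Finally $\pi_j(e_j)=1$ and $\pi_{j'}(e_j)=0$ for $j'\ne j$.

Put
$$I=\{s\in S:\pi_j(s)=\emptyset\text{ for all }j\},\qquad S_\Delta=\{s\in S:\pi_1(s)=\dots=\pi_k(s)\}.$$
*If $s\in S$ and $s\subseteq s_n$ for some $n$, then $s\in I$*: take a code with first entry $n'\ge n$; no $w$ with $l(w)>n'$ lies in $s$, so $\theta_1,\dots,\theta_k$ may be replaced by $\bot$. In particular $s_n\in I$, and $s\cdot s_n\in I$ for every $s\in S$. The set $S_\Delta$ is a subalgebra of $S$, because the $\pi_j$ are homomorphisms. It contains $I$ and all $o_\kappa,y_\kappa,s_n$. If $k\ge2$, it does not contain $e_j$.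

**(9)** *$S_\Delta$ is generated by $\{o_0,y\}\cup\{s_n:n<\omega\}$.* For $\kappa\ne0$ we have $o_\kappa=c_0(d_{0\kappa}\cdot o_0)$, and $y_\kappa=c_0(d_{0\kappa}\cdot y)$ because $l$ ignores coordinate $0$. Let $s\in S_\Delta$ have code $(n;\theta_0,\dots,\theta_k)$. Since $[\theta_1]=\dots=[\theta_k]$, these formulas agree at all $(x,u)$, and we may replace them all by $\theta=\theta_1$. So
$$s=s_n\cdot\{w:w\models\theta_0\}+(-s_n)\cdot\{w:l(w)\ge1,\ (w,w(l(w)))\models\theta\}.$$
The set $\{w:w\models\theta_0\}$ is a Boolean combination of sets $d_{\kappa\lambda},o_\kappa$. Below $-s_n$, all $w$ have $l(w)\ge1$, and the other set is the corresponding Boolean combination of $d_{\kappa\lambda},o_\kappa,y_\kappa$.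

## 5. Rigidity, and the moving constant $y$

**Why codes mention $y$.** The natural first attempt uses only formulas without $y$. Let $k=1$ and let $S'$ be the set of $s$ having a code $(n;\theta_0,\theta_1)$ with $\theta_1\in\mathrm{QF}_o$. It is a subalgebra by the computations above, since (4) and (5) keep us in $\mathrm{QF}_o$. It contains $o_0$ and all $s_n$, and its zero-dimensional elements are only $\emptyset$ and $V$. But it is not rigid. By (8), $[\theta_1]$ depends only on $s$, so
$$S'\to S',\qquad s\mapsto\{w\in V:w\models\theta_1\},$$
is well defined. It is a homomorphism: it sends the element with code $(n;\theta_0,\theta_1)$ to the one with code $(0;\theta_1,\theta_1)$, and all operations act formula by formula. It kills every $s_n$, so it is a non-injective endomorphism. The quotient at infinity embeds back into the algebra. To prevent this, the quotient must contain something that $S$ cannot accommodate. The element $y$ does this. In $\bar S$ the set $\pi_j(y)=\{x:x(0)=u_0\}$ names a *second point* $u_0$, while by (7) the only point named in $S$ is $o$. In $S$ itself, $y$ names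 a point that moves with $w$, namely the last nontrivial value.

**Lemma 2.** The only homomorphism $\psi:S_\Delta\to S$ is the inclusion.

*Proof.* By (9) it suffices that $\psi$ fixes $o_0$, all $s_n$, and $y$.

**Step 1: $\psi(o_0)=o_0$, because a named point must go to a named point.** Let $a=\psi(o_0)$. Since $c_\kappa o_0=o_0$ for $\kappa\ne0$, also $c_\kappa a=a$ for $\kappa\neq0$. By (3) and (7), $a=\{w:w(0)\in C\}$ with $C\in\{\emptyset,U,\{o\},N\}$. From $c_0o_0=1$ we get $c_0a=1$, so $C\ne\emptyset$. From $o_0\cdot c_0(d_{01}\cdot o_0)=o_0\cdot o_1\le d_{01}$ we get $\{w:w(0),w(1)\in C\}\subseteq d_{01}$, so $|C|\le1$. As $N$ is infinite, $C=\{o\}$. Since $o_\kappa=c_0(d_{0\kappa}\cdot o_0)$ for $\kappa\neq 0$, it follows that $\psi(o_\kappa)=o_\kappa$ for all $\kappa$.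

**Step 2: $\psi(s_n)\in\{\emptyset,s_n\}$.** For $n<m<\omega$ we have $s_n\le o_m$, so $\psi(s_n)\subseteq\bigcap_{n<m<\omega}o_m=s_n$. By (1), $c_\kappa\psi(s_n)=\psi(c_\kappa s_n)=\psi(s_n)$ for $\kappa\le n$ and $\kappa\ge\omega$. Apply (2).

**Step 3: all $s_n$ behave alike.** Since $s_n=s_{n+1}\cdot o_{n+1}$, we have $\psi(s_n)=\psi(s_{n+1})\cdot o_{n+1}$. So $\psi(s_{n+1})=s_{n+1}$ implies $\psi(s_n)=s_n$, and $\psi(s_{n+1})=\emptyset$ implies $\psi(s_n)=\emptyset$. Hence either all $s_n$ are fixed, or all are sent to $\emptyset$.

**Step 4: they are not all sent to $\emptyset$.** Suppose they are, and let $b=\psi(y)$. We show that $b$ would name a point other than $o$.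

* For $\kappa\ge\omega$, $c_\kappa y=y$, by (1) with $n=0$. So $c_\kappa b=b$.
* For $1\le\kappa<\omega$, $c_\kappa y\cdot(-y)\le s_\kappa$. Indeed, let $w\in c_\kappa y$ and $w\notin s_\kappa$, with $w'=w(\kappa/t)\in y$. By (1) with $n=\kappa$, $w$ and $w'$ have the same last place and last value, and they have the same $0$-th coordinate; so $w\in y$. Applying $\psi$ gives $c_\kappa b\cdot(-b)\le\psi(s_\kappa)=\emptyset$, so $c_\kappa b=b$.
* So by (3) and (7), $b=\{w:w(0)\in C\}$ with $C\in\{\emptyset,U,\{o\},N\}$.
* $y\cdot o_0=0$, since $w(l(w))\ne o$. So $b\cdot o_0=0$ and $o\notin C$.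
* $c_0y=-s_0$, since $l$ ignores coordinate $0$. So $c_0b=-\psi(s_0)=1$ and $C\ne\emptyset$.
* $y\cdot c_0(d_{01}\cdot y)=y_0\cdot y_1\le d_{01}$. So $\{w:w(0),w(1)\in C\}\subseteq d_{01}$ and $|C|\le1$.

The fourth and fifth items leave only $C=N$, which is infinite, contradicting the sixth. So all $s_n$ are fixed.

**Step 5: $\psi(y)=y$, checked layer by layer.** For $i\ge1$ let $q_i=s_i\cdot(-s_{i-1})=\{w:l(w)=i\}$; it is fixed by $\psi$. On $q_i$ the last value is $w(i)$, so $y\cdot q_i=d_{0i}\cdot q_i$. Hence $\psi(y)\cdot q_i=d_{0i}\cdot q_i=y\cdot q_i$. Also $y\cdot s_0=0$ gives $\psi(y)\cdot s_0=0=y\cdot s_0$. As $V=s_0\cup\bigcup_{i\ge1}q_i$, $\psi(y)=y$. $\blacksquare$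

## 6. Gluing copies of $S$ at their ends

A *Boolean space* is a compact Hausdorff space whose clopen sets form a base; examples are finite discrete spaces and their powers $3^X$. Two points lying in the same clopen sets are equal. We use one textbook fact: *if $R$ is a Boolean space, every Boolean homomorphism from $\mathrm{Clop}(R)$ to a two-element Boolean algebra sends $c$ to the top element iff $r\in c$, for a unique point $r$.* (The clopen sets sent to the top have the finite intersection property, so by compactness they share a point $r$. A set sent to the bottom has its complement sent to the top, so it misses $r$. Clopen sets separate points, so $r$ is unique.) For a Boolean space $Y$ and a set $T$, let $C(Y,T)$ be the set of locally constant maps $Y\to T$; each such map has clopen fibers.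

**Definition ($k$-structure).** A *$k$-structure* is a pair $(D,R)$ with $D$ a nonempty Boolean space and $R\subseteq D^k$ closed, such that every $d\in D$ is a coordinate $r_j$ of some $r\in R$. A *morphism* $(D',R')\to(D,R)$ is a continuous map $g:D'\to D$ with $g^k(R')\subseteq R$, where $g^k$ acts coordinatewise.

**Definition (the algebra of a $k$-structure).**
$$\mathfrak A(D,R)=\{F\in C(R,S):\ \exists G\in C(D,\bar S)\ \ \forall r\in R\ \forall j\quad\pi_j(F(r))=G(r_j)\}.$$

Over each tuple $r\in R$ hangs a copy of $S$ with $k$ ends. Over each point $d\in D$ hangs a copy of $\bar S$. The $j$-th end over $r$ is glued to the copy of $\bar S$ over the point $r_j$. The operations are pointwise. The set is closed under them, since the witnesses $G$ can be combined pointwise in the same way and the diagonals are witnessed by constant maps. So $\mathfrak A(D,R)$ is a subalgebra of $S^R$.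

**Examples.**

* $k=2$, $D=\{p,q\}$, $R=\{(p,q)\}$: the two ends are free, and $\mathfrak A(D,R)=S$.
* $k=2$, $D=\{p\}$, $R=\{(p,p)\}$: the two ends are glued, and $\mathfrak A(D,R)=S_\Delta$. There is one morphism from the first structure to the second and none back. Proposition 4 below will match this with the inclusion $S_\Delta\to S$ and with the absence of homomorphisms $S\to S_\Delta$.
* $k=1$: every $(D,R)$ has $R=D$, and $\mathfrak A(D,R)=C(D,S)$, since $G(d)=\pi_1(F(d))$ always works. Morphisms are then all continuous maps. This algebra contains the zero-dimensional functions with value $1$ on a clopen set and $0$ off it, so its endomorphisms can be mixed along any clopen set by Lemma 1. This is why one end is not enough for arbitrary monoids: by Proposition 4, a discrete $D$ with $n$ points gives exactly $n^n$ endomorphisms, never $3$, and an infinite $D$ gives infinitely many, because of the constant maps.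

**Elements we shall use.** The algebra $\mathfrak A(D,R)$ contains

* the constant functions $\hat s$ for $s\in S_\Delta$ (take $G$ constant with value $\pi_1(s)=\dots=\pi_k(s)$);
* $s\chi_c$, with value $s$ on $c$ and $0$ off $c$, for $s\in I$ and $c\subseteq R$ clopen (take $G=0$);
* $F_b$, where $F_b(r)=\sum\{e_j:r_j\in b\}$, for $b\subseteq D$ clopen. Here $\pi_j(F_b(r))$ is $1$ if $r_j\in b$ and $0$ otherwise, so $G=\chi_b$ works.

The $s\chi_c$ see the points of $R$. The $F_b$ see the points of $D$ through the ends.

**Lemma 3.** Every homomorphism $\psi:\mathfrak A(D,R)\to S$ is an evaluation $\mathrm{ev}_r:F\mapsto F(r)$ for a unique $r\in R$.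

*Proof.*

**Step 1: constants are fixed.** The map $s\mapsto\psi(\hat s)$ is a homomorphism $S_\Delta\to S$. By Lemma 2, $\psi(\hat s)=s$ for all $s\in S_\Delta$.

**Step 2: finding the point.** Fix $n$. For clopen $c\subseteq R$ we have $s_n\chi_c\le\hat s_n$, so $\psi(s_n\chi_c)\le s_n$. By (1), $c_\kappa(s_n\chi_c)=s_n\chi_c$ for $\kappa\le n$ and $\kappa\ge\omega$, so $\psi(s_n\chi_c)$ has the same property and (2) gives $\psi(s_n\chi_c)\in\{\emptyset,s_n\}$. The map $c\mapsto\psi(s_n\chi_c)$ preserves unions and intersections and sends $\emptyset$ to $\emptyset$ and $R$ to $\psi(\hat s_n)=s_n$. So it is a Boolean homomorphism from $\mathrm{Clop}(R)$ onto $\{\emptyset,s_n\}$. Hence there is a unique $r_n\in R$ with $\psi(s_n\chi_c)=s_n$ iff $r_n\in c$.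

**Step 3: the point does not depend on $n$.** For $n\le n'$ we have $s_n\chi_c=\hat s_n\cdot s_{n'}\chi_c$, so $\psi(s_n\chi_c)=s_n\cdot\psi(s_{n'}\chi_c)$. If $r_{n'}\in c$, this is $s_n\cdot s_{n'}=s_n$, so $r_n\in c$. As this holds for all clopen $c$, $r_n=r_{n'}$. Call the common point $r$.

**Step 4: $\psi=\mathrm{ev}_r$.** Let $F\in\mathfrak A(D,R)$ and $n<\omega$. The set $c=\{r'\in R:F(r')=F(r)\}$ is clopen and contains $r$. Put $t=F(r)\cdot s_n\in I\subseteq S_\Delta$. Then $F\cdot s_n\chi_c=\hat t\cdot s_n\chi_c$: both sides are $F(r)\cdot s_n$ on $c$ and $0$ off $c$. Apply $\psi$ and use $\psi(s_n\chi_c)=s_n$: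
$$\psi(F)\cdot s_n=t\cdot s_n=F(r)\cdot s_n .$$
Since $\bigcup_ns_n=V$, $\psi(F)=F(r)$.

**Step 5: uniqueness.** If $r\ne r'$, choose a clopen $c$ containing $r$ and not $r'$. Then $s_0\chi_c$ has value $s_0\ne\emptyset$ at $r$ and $\emptyset$ at $r'$. $\blacksquare$

**Proposition 4.** For $k$-structures $(D,R)$ and $(D',R')$, the map $g\mapsto\mathfrak A(g)$, where $\mathfrak A(g)(F)=F\circ g^k|_{R'}$, is a bijection from the morphisms $(D',R')\to(D,R)$ onto the homomorphisms $\mathfrak A(D,R)\to\mathfrak A(D',R')$. Moreover $\mathfrak A(gg')=\mathfrak A(g')\mathfrak A(g)$.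

*Proof.*

**Step 1: $\mathfrak A(g)$ is a homomorphism into $\mathfrak A(D',R')$.** Let $G$ be a witness for $F$. The function $F\circ g^k|_{R'}$ is locally constant, and $\pi_j(F(g^k(r')))=G(g(r'_j))$, so $G\circ g\in C(D',\bar S)$ is a witness for it. Operations are pointwise, so $\mathfrak A(g)$ is a homomorphism. The composition rule is clear, and identities go to identities.

**Step 2: injectivity.** If $\mathfrak A(g_1)=\mathfrak A(g_2)$, then $g_1^k=g_2^k$ on $R'$, because the functions $s_0\chi_c$ separate the points of $R$. Every point of $D'$ is a coordinate of some point of $R'$, so $g_1=g_2$.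

**Step 3: every homomorphism comes from a map $R'\to R$.** Let $\varphi:\mathfrak A(D,R)\to\mathfrak A(D',R')$ be a homomorphism. For $r'\in R'$, $\mathrm{ev}_{r'}\varphi$ is a homomorphism to $S$. By Lemma 3 there is $h(r')\in R$ with $\mathrm{ev}_{r'}\varphi=\mathrm{ev}_{h(r')}$. That is, $\varphi(F)=F\circ h$ for all $F$.

**Step 4: $h$ acts coordinatewise, by the gluing.** For clopen $b\subseteq D$, the function $F_b\circ h=\varphi(F_b)$ is in $\mathfrak A(D',R')$. So there is $G_b\in C(D',\bar S)$ with
$$\chi_b(h(r')_j)=\pi_j(F_b(h(r')))=G_b(r'_j)\qquad\text{for all }r'\in R',\ 1\le j\le k,\tag{10}$$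
where the values of $\chi_b$ are read as $0,1\in\bar S$. The right side depends only on the point $r'_j$ of $D'$. So if $r'_j=r''_{j'}$, then $h(r')_j$ and $h(r'')_{j'}$ lie in the same clopen sets $b$, hence are equal. Therefore
$$g(d')=h(r')_j\quad\text{for any }r'\in R'\text{ and }j\text{ with }r'_j=d'$$
is a well-defined map $g:D'\to D$; such $r',j$ exist for every $d'$. By definition $g^k|_{R'}=h$, so $g^k(R')\subseteq R$.

**Step 5: $g$ is continuous.** By (10), $g^{-1}(b)=\{d':G_b(d')=1\}$, which is clopen. So $g$ is a morphism and $\varphi(F)=F\circ h=F\circ g^k|_{R'}$, that is, $\varphi=\mathfrak A(g)$. $\blacksquare$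

The question about algebras has become one about closed relations on Boolean spaces.

## 7. Graphs encoded by spaces of three-colorings

We need a contravariant encoding of graphs as $k$-structures. A graph map $f:X\to Y$ induces $\sigma\mapsto\sigma\circ f$ from functions on $Y$ to functions on $X$, so we use spaces of functions, with relations strong enough that *every* morphism has this form.

Let $3=\{0,1,2\}$ be discrete, and let $\bar a$ denote the constant function with value $a$. Call two functions $\sigma,\tau$ with values in $3$ *apart* if they differ at every argument.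

**Definition (the $7$-structure of a graph).** For a graph $(X,E)$ let $D_X=3^X$ with the product topology, and let $R_X\subseteq D_X^7$ be the set of all $(\sigma_1,\dots,\sigma_7)$ with

* (i) $\sigma_1(x)\ne\sigma_2(x)$ for all $x\in X$, i.e. $\sigma_1,\sigma_2$ are apart;
* (ii) $(\sigma_3(x),\sigma_4(x'))\ne(0,0)$ for all $(x,x')\in E$;
* (iii) $\sigma_5=\bar0$, $\sigma_6=\bar1$, $\sigma_7=\bar2$.

This is a $7$-structure. Each condition is closed. The space $D_X$ is nonempty (a single point if $X=\emptyset$). Every $d\in D_X$ is a first coordinate: take $\sigma_1=d$, $\sigma_2=d+1$ mod $3$ pointwise, $\sigma_3=\sigma_4=\bar1$, and (iii). Since $R_X$ is the product of the three nonempty relations (i), (ii), (iii), on coordinates $1,2$, on $3,4$ and on $5,6,7$, a map preserves $R_X$ iff it preserves each of the three: a tuple in one relation can be completed to a member of $R_X$.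

**Example.** If $X$ is one point, $D_X=3$. Without a loop, (ii) is no condition; with a loop, (ii) forbids $(\sigma_3,\sigma_4)=(0,0)$. By (iii), a morphism between such structures is the identity map of $3$. It is a morphism from the looped structure to the loopless one but not conversely, which matches contravariantly the example in Section 1.

**Why three colors.** On $2^Y$ the analogous conditions do not force a projection. For $|Y|=3$ the majority map $p:2^Y\to2$ satisfies $p(\bar a)=a$, and two functions are apart only if they are complementary, in which case their majorities differ. With three colors such maps disappear.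

**Lemma 5.** Let $p:3^Y\to3$ be continuous with $p(\bar a)=a$ for $a\in3$, and $p(\sigma)\ne p(\tau)$ whenever $\sigma,\tau$ are apart. Then there is a unique $y^*\in Y$ with $p(\sigma)=\sigma(y^*)$ for all $\sigma$.

*Proof.* $Y\ne\emptyset$, since otherwise $\bar0=\bar1$ and $0=p(\bar0)=p(\bar1)=1$.

**Step 1: two-colored functions define families of sets.** For $T\subseteq Y$ and $a\ne b$ let $\sigma^{ab}_T$ be $a$ on $T$ and $b$ off $T$; let $c$ be the third color. As $\sigma_T^{ab}$ is apart from $\bar c$, its $p$-value is not $c$, so $p(\sigma_T^{ab})\in\{a,b\}$. Put $\mathcal U_{ab}=\{T:p(\sigma_T^{ab})=a\}$.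

**Step 2: all six families coincide.** The functions $\sigma_T^{ab}$ and $\sigma_T^{bc}$ are apart ($a,b$ on $T$; $b,c$ off $T$), so their $p$-values are not both $b$. If $T\in\mathcal U_{bc}$, then $p(\sigma_T^{bc})=b$, so $p(\sigma_T^{ab})=a$ and $T\in\mathcal U_{ab}$. Permuting the colors cyclically, $\mathcal U_{bc}\subseteq\mathcal U_{ab}\subseteq\mathcal U_{ca}\subseteq\mathcal U_{bc}$, so these three are equal. Also $\sigma_T^{ab}$ and $\sigma_T^{ba}$ are apart and both have values in $\{a,b\}$, so one value is $a$ iff the other is $b$; thus $\mathcal U_{ab}=\mathcal U_{ba}$. Hence all $\mathcal U_{ab}$ equal one family $\mathcal U$.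

**Step 3: complements.** Since $\sigma_T^{ab}=\sigma_{Y\setminus T}^{ba}$, its value is $a$ iff $T\in\mathcal U$, and $b$ iff $Y\setminus T\in\mathcal U$. So exactly one of $T$, $Y\setminus T$ is in $\mathcal U$. Also $\sigma_Y^{ab}=\bar a$, so $Y\in\mathcal U$.

**Step 4: if $p(\sigma)=a$, then $\sigma^{-1}(a)\in\mathcal U$.** Otherwise $T=Y\setminus\sigma^{-1}(a)\in\mathcal U$. Take $b\ne a$. On $T$, $\sigma_T^{ab}$ is $a$ and $\sigma$ is not. Off $T$, $\sigma_T^{ab}$ is $b$ and $\sigma$ is $a$. So they are apart, but $p(\sigma_T^{ab})=a=p(\sigma)$, a contradiction.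

**Step 5: $\mathcal U$ has no two disjoint members.** If $T,T'\in\mathcal U$ are disjoint, then $\sigma_T^{01}$ and $\sigma_{T'}^{02}$ are apart: their values are $0,2$ on $T$; $1,0$ on $T'$; and $1,2$ elsewhere. But both have $p$-value $0$, a contradiction.

**Step 6: $\mathcal U$ is an ultrafilter.** *Upward closed:* if $T\in\mathcal U$ and $T\subseteq T'\notin\mathcal U$, then $Y\setminus T'\in\mathcal U$ is disjoint from $T$, contradicting Step 5. *Closed under intersection:* let $T,T'\in\mathcal U$ and let $\sigma$ have the color classes $T\cap T'$, $T\setminus T'$, $Y\setminus T$. By Step 4 one of these three sets is in $\mathcal U$. The second is disjoint from $T'$ and the third from $T$, so Step 5 leaves $T\cap T'\in\mathcal U$. With Step 3, $\mathcal U$ is an ultrafilter, and by Step 4 $p(\sigma)$ is the unique $a$ with $\sigma^{-1}(a)\in\mathcal U$.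

**Step 7: $\mathcal U$ is principal, by continuity.** Each $p^{-1}(a)$ is clopen in the compact space $3^Y$, hence a finite union of basic open sets, each depending on finitely many coordinates. So $p$ depends only on a finite set $Y_0$ of coordinates. Now $\sigma_{Y_0}^{01}$ agrees with $\bar0$ on $Y_0$, so $p(\sigma_{Y_0}^{01})=p(\bar0)=0$ and $Y_0\in\mathcal U$. An ultrafilter with a finite member is principal, so $\{y^*\}\in\mathcal U$ for some $y^*$. For every $\sigma$, the set $\sigma^{-1}(p(\sigma))\in\mathcal U$ meets $\{y^*\}$, so $\sigma(y^*)=p(\sigma)$. Distinct points of $Y$ are separated by some $\sigma$, so $y^*$ is unique. $\blacksquare$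

**Proposition 6.** For graphs $(X,E)$ and $(Y,E')$, the map $f\mapsto f^*$, $f^*(\sigma)=\sigma\circ f$, is a bijection from the graph homomorphisms $(X,E)\to(Y,E')$ onto the morphisms $(D_Y,R_Y)\to(D_X,R_X)$. Moreover $(f'f)^*=f^*f'^*$.

*Proof.*

**Step 1: $f^*$ is a morphism.** Let $f$ be a graph homomorphism. Each coordinate $\sigma\mapsto\sigma(f(x))$ is a projection, so $f^*$ is continuous. If $\sigma,\tau$ are apart, so are $\sigma f,\tau f$; constants go to constants. So (i) and (iii) are preserved. For (ii): if $(\sigma(f(x)),\tau(f(x')))=(0,0)$ with $(x,x')\in E$, then $(f(x),f(x'))\in E'$, so $(\sigma,\tau)$ did not satisfy (ii) for $Y$.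

**Step 2: injectivity and composition.** $f^*$ determines each projection $\sigma\mapsto\sigma(f(x))$, hence $f(x)$. And $(f'f)^*(\sigma)=\sigma f'f=f^*(f'^*(\sigma))$; also $\mathrm{id}^*=\mathrm{id}$.

**Step 3: every morphism is $f^*$ for a map $f$.** Let $g:D_Y\to D_X$ be a morphism and $x\in X$. The map $p(\sigma)=g(\sigma)(x)$ from $3^Y$ to $3$ is continuous. Since $g$ preserves (iii), $g(\bar a)=\bar a$, so $p(\bar a)=a$. Since $g$ preserves (i), $p(\sigma)\ne p(\tau)$ for apart $\sigma,\tau$. By Lemma 5 there is a unique $f(x)\in Y$ with $g(\sigma)(x)=\sigma(f(x))$ for all $\sigma$. So $g=f^*$.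

**Step 4: $f$ is a graph homomorphism.** Suppose $(x,x')\in E$ but $(f(x),f(x'))\notin E'$. Let $\sigma$ be $0$ at $f(x)$ and $1$ elsewhere, and $\tau$ be $0$ at $f(x')$ and $1$ elsewhere. Then $(\sigma(y),\tau(y'))=(0,0)$ only for $(y,y')=(f(x),f(x'))\notin E'$, so $(\sigma,\tau)$ satisfies (ii) for $Y$. But $(g(\sigma)(x),g(\tau)(x'))=(\sigma(f(x)),\tau(f(x')))=(0,0)$ with $(x,x')\in E$, so $g$ does not preserve (ii), a contradiction. $\blacksquare$

## 8. The functor from graphs to representable algebras

**Proof of Theorem B.** Take $k=7$.

**Step 1: the functor.** Send a graph $(X,E)$ to $\mathfrak A(D_X,R_X)$ and a homomorphism $f:(X,E)\to(Y,E')$ to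
$$\mathfrak A(f^*):\mathfrak A(D_X,R_X)\to\mathfrak A(D_Y,R_Y).$$
By Propositions 4 and 6, $\mathfrak A((f'f)^*)=\mathfrak A(f^*f'^*)=\mathfrak A(f'^*)\mathfrak A(f^*)$. So this is a covariant functor, the composite of two contravariant ones. Both propositions give bijections on hom-sets, so it is full and faithful.

**Step 2: the values are representable.** $\mathfrak A(D_X,R_X)$ is a subalgebra of a power of $S$, and $S$ is itself a weak cylindric set algebra, being a subalgebra of $\mathrm{Sb}(V)$. It remains to embed $\mathrm{Sb}(V)$ into a full set algebra. Let $\mathcal F$ be an ultrafilter on the set $J$ of finite subsets of $\alpha$ that contains $\{\Delta\in J:\Gamma\subseteq\Delta\}$ for every $\Gamma\in J$; it exists because these sets have the finite intersection property. Let $W={}^JU/\mathcal F$ be the ultrapower. Choose a representative $\tilde t\in{}^JU$ of each $t\in W$, with constant representatives for the classes of constant functions. For $x\in{}^\alpha W$ and $\Delta\in J$ define $x^\Delta\in V$ by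
$$x^\Delta(\kappa)=\widetilde{x(\kappa)}(\Delta)\ \text{ if }\kappa\in\Delta,\qquad x^\Delta(\kappa)=o\ \text{ otherwise,}$$
and for $a\subseteq V$ put $\eta(a)=\{x\in{}^\alpha W:\{\Delta:x^\Delta\in a\}\in\mathcal F\}$.

* $\eta$ is a Boolean homomorphism, because $\mathcal F$ is an ultrafilter.
* *Diagonals.* For the $\mathcal F$-many $\Delta$ containing $\kappa,\lambda$, $x^\Delta\in d_{\kappa\lambda}$ iff $\widetilde{x(\kappa)}(\Delta)=\widetilde{x(\lambda)}(\Delta)$. So $x\in\eta(d_{\kappa\lambda})$ iff $x(\kappa)=x(\lambda)$.
* *Cylindrifications.* If $x(\kappa/t)\in\eta(a)$, then, since $x^\Delta$ and $x(\kappa/t)^\Delta$ differ at most at $\kappa$, $x^\Delta\in c_\kappa a$ for $\mathcal F$-many $\Delta$; so $x\in\eta(c_\kappa a)$. Conversely, if $x^\Delta\in c_\kappa a$ for $\mathcal F$-many $\Delta$, choose for these $\Delta$ a $t_\Delta\in U$ with $x^\Delta(\kappa/t_\Delta)\in a$, choose $t_\Delta$ arbitrarily for the others, and let $t\in W$ be the class of $(t_\Delta)_\Delta$. For $\mathcal F$-many $\Delta$ we have $\kappa\in\Delta$ and $\tilde t(\Delta)=t_\Delta$, hence $x(\kappa/t)^\Delta=x^\Delta(\kappa/t_\Delta)$.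 So $x(\kappa/t)\in\eta(a)$ and $x\in c_\kappa\eta(a)$.
* *Injectivity.* If $w\in a$, let $x(\kappa)$ be the class of the constant function $w(\kappa)$. Then $x^\Delta=w$ whenever $\Delta\supseteq\{\kappa:w(\kappa)\ne o\}$, so $x\in\eta(a)\ne\emptyset$.

So $\eta$ embeds $\mathrm{Sb}(V)$ into $\mathrm{Sb}({}^\alpha W)$, and $\mathfrak A(D_X,R_X)$ embeds into a power of $\mathrm{Sb}({}^\alpha W)$.

**Step 3: all monoids.** By Step 1, $\mathrm{End}\,\mathfrak A(D_X,R_X)\cong\mathrm{End}(X,E)$. Given a monoid $M$, the Hedrlín–Pultr theorem provides a graph with $\mathrm{End}(X,E)\cong M$. So $M$ is the endomorphism monoid of a representable $\mathrm{CA}_\alpha$, up to isomorphism.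

**Step 4: all small categories.** Given a small category, the cited theorem provides an isomorphism of it with a full subcategory of the category of graphs; let its objects be the graphs $X_i$ $(i\in\Lambda)$. Replace the algebras $\mathfrak A(D_{X_i},R_{X_i})$ by pairwise distinct isomorphic copies $\mathfrak A_i$, with isomorphisms $\iota_i:\mathfrak A(D_{X_i},R_{X_i})\to\mathfrak A_i$. Sending $X_i$ to $\mathfrak A_i$ and $f:X_i\to X_j$ to $\iota_j\,\mathfrak A(f^*)\,\iota_i^{-1}$ is a functor that is injective on objects and bijective on hom-sets. So it is an isomorphism onto the full subcategory of representable $\mathrm{CA}_\alpha$'s with objects $\mathfrak A_i$. $\blacksquare$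

**Proof of the Conclusion.** If $\alpha\ge\omega$, Theorem B shows that every monoid occurs. If $2\le\alpha<\omega$, Theorem A shows that the three-element chain does not, and neither does any monoid of prime order containing an element that is neither left cancellable nor a left zero. $\blacksquare$
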